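\title{Stegall compact spaces and their spaces of measures}

\begin{abstract}
A space $T$ is in Stegall's class if every minimal upper semicontinuous compact-valued map from a Baire space into $T$ is single-valued on a dense $G_\delta$ set. We prove that if a compact space $K$ is in Stegall's class, then so are the space $P(K)$ of Radon probability measures on $K$ and the dual $C(K)^*$, both with the weak$^*$ topology. Given a minimal map from a Baire space $B$ into $P(K)$, we represent its values as laws of random points on one fixed probability space, put a Baire topology on the product of $B$ with the Stone space of the measure algebra, and return to $B$ by a Fubini-type lemma that mixes category and measure. Consequences for closed convex hulls and for duals of Banach spaces are given.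
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, compact spaces are Hausdorff and vector spaces are real. Let $B$ be a topological space and $T$ a Hausdorff space. Let $\varphi$ assign to each $b\in B$ a nonempty compact set $\varphi(b)\subset T$. We call $\varphi$ an \emph{usco}, and write $\varphi:B\to T$, if it is upper semicontinuous: whenever $O\subset T$ is open and $\varphi(b)\subset O$, we have $\varphi(v)\subset O$ for all $v$ in a neighborhood of $b$. An usco $\varphi$ is \emph{minimal} if its graph is minimal for inclusion among the graphs of uscos from $B$ to $T$, that is, if every usco $\chi$ with $\chi(b)\subset\varphi(b)$ for all $b$ equals $\varphi$.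

A single-valued usco is a continuous function, and it is minimal. For an example that is not single-valued, let $B=T=[-1,1]$, $\varphi(b)=\{\sin(1/b)\}$ for $b\ne0$ and $\varphi(0)=[-1,1]$. No point $t$ can be removed from $\varphi(0)$, because $\sin(1/b)$ takes the value $t$ arbitrarily close to $0$. Thus a minimal usco has large values only where upper semicontinuity forces them, and one asks whether this can happen at many points. A \emph{Baire space} is a space in which every countable intersection of dense open sets is dense; we impose no separation axioms on Baire spaces.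

\begin{definition}\label{def:stegall}
A Hausdorff space $T$ is in \emph{Stegall's class} if for every Baire space $B$ and every minimal usco $\varphi:B\to T$ the set $\varphi(b)$ is a singleton for all $b$ in a dense $G_\delta$ subset of $B$. A \emph{Stegall compact space} is a compact space in Stegall's class.
\end{definition}

For a compact space $K$ let $C(K)$ be the Banach space of continuous real functions on $K$ with the supremum norm. By the Riesz representation theorem we identify $C(K)^*$ with the space of signed Radon measures on $K$. The set $P(K)$ of Radon probability measures is a $w^*$-compact subset of $C(K)^*$ and always carries the weak$^*$ topology. The following question is posed in \cite{WA}.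

\begin{quote}
\emph{Suppose that $K$ is a Stegall compact space. Is $(C(K)^*,w^*)$ in Stegall's class?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
If $K$ is a Stegall compact space, then $P(K)$ and $(C(K)^*,w^*)$ are in Stegall's class.
\end{theorem}

The proof uses no axioms beyond ZFC.

The simplest cases point in both directions. If $K$ is metrizable, then $C(K)$ is separable, so countably many $w^*$-continuous functions separate the points of $C(K)^*$, and this alone puts a space in Stegall's class (Proposition~\ref{prop:perm}). The question therefore concerns nonmetrizable $K$. Stegall's class is closed under countable products and, for compact spaces, under continuous images. Hence the measures with at most $n$ atoms, which form a continuous image of the product of $K^n$ with a simplex, are a Stegall compact space for each $n$. This suggests the answer yes. On the other hand, a nonatomic measure is the law of a random point of $K$, so it resembles a family of points of $K$ indexed by a continuum, and an uncountable power of a two-point space is already outside Stegall's class (Example~\ref{ex:cube}).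

The proof takes the random point seriously. From a minimal usco $B\to P(K)$ we build a Baire space $\widetilde B$, whose points describe the experiment ``first choose $b$, then sample a point of $K$ at random'', and an usco $\widetilde B\to K$. The hypothesis on $K$ is then applied once, to the single Baire space $\widetilde B$, and not once for each of uncountably many sample points.

Section~\ref{sec:usco} collects the facts on minimal uscos. Section~\ref{sec:reduction} reduces the theorem to measures on a Cantor cube and shows the method in the case of two atoms. Sections~\ref{sec:sampling}--\ref{sec:end} contain the proof, and Section~\ref{sec:consequences} gives the consequences for closed convex hulls and dual Banach spaces.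

\section{Residual sets and minimal uscos}\label{sec:usco}

\subsection{Residual sets}

Let $U$ be an open subset of a space $B$. A set $R\subset U$ is \emph{residual in $U$} if it contains a countable intersection of dense open subsets of $U$; \emph{residual} alone means residual in $B$. Countable intersections of sets residual in $U$ are residual in $U$. If $R$ is residual in $U$ and $V\subset U$ is open, then $R\cap V$ is residual in $V$. If $B$ is Baire, then so is $U$, because a dense open subset $O$ of $U$ yields the dense open subset $O\cup(B\setminus\overline U)$ of $B$; hence a set residual in $U$ is dense in $U$ and contains a dense $G_\delta$ subset of $U$. Conversely, a dense $G_\delta$ set is residual. So in Definition~\ref{def:stegall} we may replace ``a dense $G_\delta$ subset'' by ``a residual subset''.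

Most constructions below are first made on small open sets. The next lemma glues them.

\begin{lemma}\label{lem:glue}
Let $B$ be a topological space.
\begin{itemize}
\item[(a)] Let $\mathcal W$ be a family of nonempty open sets such that every nonempty open set contains a member of $\mathcal W$. Then $\mathcal W$ has a disjoint subfamily with dense union.
\item[(b)] Let $\mathcal V$ be a disjoint family of open sets with dense union, and let $R_V$ be residual in $V$ for each $V\in\mathcal V$. Then $\bigcup_V R_V$ is residual.
\item[(c)] Let $G_n$ $(n\in\mathbb N)$ be open sets with dense union, and let $R\subset B$ be such that $R\cap G_n$ is residual in $G_n$ for each $n$. Then $R$ is residual.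
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take a maximal disjoint subfamily by Zorn's lemma. If its union were not dense, the complement of the closure of the union would contain a further member of $\mathcal W$.

(b) Let $R_V\supset\bigcap_nO_{V,n}$ with $O_{V,n}$ dense open in $V$. Each set $\bigcup_VO_{V,n}$ is dense open in $B$. A point of $\bigcap_n\bigcup_VO_{V,n}$ lies in exactly one $V$, hence in $O_{V,n}$ for this $V$ and all $n$, hence in $R_V$.

(c) Every nonempty open set meets some $G_n$. So (a) applies to the family of nonempty open sets contained in some $G_n$, and then (b) applies to the sets $R\cap V$.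
\end{proof}

\subsection{Minimal uscos}

We write $\varphi(U)=\bigcup_{b\in U}\varphi(b)$, and $\chi\subset\varphi$ if $\chi(b)\subset\varphi(b)$ for all $b$. If a subspace $T'\subset T$ contains all values of $\varphi$, then being an usco and being minimal do not depend on whether the target is $T$ or $T'$. Minimality is used only through the following local criterion.

\begin{lemma}\label{lem:M}
An usco $\varphi:B\to T$ is minimal if and only if
\begin{equation}\label{eq:M}
\begin{gathered}
\text{for all open $U\subset B$ and $W\subset T$ with $\varphi(U)\cap W\ne\emptyset$}\\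
\text{there is a nonempty open $U'\subset U$ with $\varphi(U')\subset W$.}
\end{gathered}\tag{M}
\end{equation}
\end{lemma}

\begin{proof}
Suppose that \eqref{eq:M} fails for $U$ and $W$. Then $\varphi(b)\setminus W\ne\emptyset$ for all $b\in U$, since $\varphi(b)\subset W$ would give $U'$ by upper semicontinuity. Put $\chi(b)=\varphi(b)\setminus W$ for $b\in U$ and $\chi(b)=\varphi(b)$ for $b\notin U$. The values of $\chi$ are nonempty and compact. Let $\chi(b)\subset O$ with $O$ open. If $b\in U$, then $\varphi(b)\subset O\cup W$, so $\varphi(v)\subset O\cup W$ and $\chi(v)\subset O$ for $v\in U$ near $b$. If $b\notin U$, then $\chi(v)\subset\varphi(v)\subset O$ for $v$ near $b$. So $\chi\subset\varphi$ is an usco, and $\chi\ne\varphi$ because $\varphi(U)$ meets $W$. Thus $\varphi$ is not minimal.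

Conversely, assume \eqref{eq:M}, let $\chi\subset\varphi$ be an usco and suppose $t\in\varphi(b)\setminus\chi(b)$. Since $T$ is Hausdorff and $\chi(b)$ is compact, there are disjoint open sets $W\ni t$ and $O\supset\chi(b)$. Take an open $U\ni b$ with $\chi(U)\subset O$, and take $U'$ from \eqref{eq:M}. Then $\chi(U')\subset W\cap O=\emptyset$, which is absurd.
\end{proof}

\begin{lemma}\label{lem:tools}
\begin{itemize}
\item[(a)] Every usco contains a minimal usco.
\end{itemize}
Let $\varphi:B\to T$ be a minimal usco.
\begin{itemize}
\item[(b)] If $g:T\to T'$ is a continuous map into a Hausdorff space, then $b\mapsto g(\varphi(b))$ is a minimal usco, denoted $g\circ\varphi$. The restriction of $\varphi$ to an open subset of $B$ is a minimal usco.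
\item[(c)] If $V\subset B$ is open, $C\subset T$ is closed and $\varphi(v)\cap C\ne\emptyset$ for all $v$ in a dense subset of $V$, then $\varphi(V)\subset C$.
\item[(d)] If $g:T\to\mathbb R$ is continuous, there is a residual set $D_g\subset B$ such that $g(\varphi(b))$ is a single number for $b\in D_g$, and this number depends continuously on $b\in D_g$.
\item[(e)] If $T$ is compact and $q:Z\to T$ is a continuous surjection from a compact space, there is a minimal usco $\Phi:B\to Z$ with $q\circ\Phi=\varphi$.
\item[(f)] If $B$ is Baire and $T=\bigcup_nC_n$ with $C_n$ closed $(n\in\mathbb N)$, there are open sets $G_n\subset B$ with dense union such that $\varphi(G_n)\subset C_n$.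
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply Zorn's lemma to the uscos contained in the given one. For a chain $(\chi_i)$, the sets $\bigcap_i\chi_i(b)$ are nonempty and compact. If $\bigcap_i\chi_i(b)\subset O$ with $O$ open, then $\chi_i(b)\subset O$ for some $i$ by compactness, so $\chi_i(v)\subset O$ for $v$ near $b$.

(b) Upper semicontinuity and \eqref{eq:M} pass to $g\circ\varphi$ by taking preimages of open sets under $g$, and they pass to open subsets of $B$.

(c) Otherwise \eqref{eq:M} with $W=T\setminus C$ gives a nonempty open $V'\subset V$ with $\varphi(V')\cap C=\emptyset$, and $V'$ meets the dense set.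

(d) Let $O_n$ be the union of all open $U$ with $\operatorname{diam}g(\varphi(U))<1/n$. It is dense: given a nonempty open $U$ and $t\in\varphi(U)$, apply \eqref{eq:M} to $W=\{|g-g(t)|<1/(3n)\}$. Put $D_g=\bigcap_nO_n$.

(e) The map $q$ is closed. If $q^{-1}(\varphi(b))\subset O$ with $O$ open, then $\varphi(b)$ lies in the open set $T\setminus q(Z\setminus O)$, whose preimage is contained in $O$. So $b\mapsto q^{-1}(\varphi(b))$ is an usco. Let $\Phi$ be a minimal usco contained in it. Then $q\circ\Phi$ is an usco contained in $\varphi$, so it equals $\varphi$.

(f) The sets $B_n=\{b:\varphi(b)\cap C_n\ne\emptyset\}$ are closed by upper semicontinuity, and they cover $B$. Let $G_n$ be the interior of $B_n$. The boundaries $B_n\setminus G_n$ are closed and nowhere dense, and $\bigcup_nG_n$ contains the complement of their union, which is dense since $B$ is Baire. By (c), $\varphi(G_n)\subset C_n$.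
\end{proof}

\begin{proposition}\label{prop:perm}
\begin{itemize}
\item[(a)] A space whose points are separated by countably many continuous real functions is in Stegall's class.
\item[(b)] Subspaces and countable products of spaces in Stegall's class are in Stegall's class.
\item[(c)] A continuous image, in a Hausdorff space, of a Stegall compact space is a Stegall compact space.
\item[(d)] A Hausdorff space that is the union of countably many closed subspaces in Stegall's class is in Stegall's class.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\varphi$ be a minimal usco from a Baire space $B$ into the space in question.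

(a) If the functions $g_n$ separate points, then $\varphi$ is single-valued on $\bigcap_nD_{g_n}$.

(b) A minimal usco into a subspace is a minimal usco into the whole space. In a product $\prod_nT_n$ with projections $p_n$, each $p_n\circ\varphi$ is minimal, hence single-valued on a residual set $R_n$, and $\varphi(b)\subset\prod_np_n(\varphi(b))$ is a singleton for $b\in\bigcap_nR_n$.

(c) Lift $\varphi$ by Lemma~\ref{lem:tools}(e); it is single-valued wherever the lift is.

(d) Take $G_n$ from Lemma~\ref{lem:tools}(f). The restriction $\varphi|_{G_n}$ is a minimal usco from the Baire space $G_n$ into $C_n$, so it is single-valued on a residual subset of $G_n$. Apply Lemma~\ref{lem:glue}(c).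
\end{proof}

\begin{example}\label{ex:onepoint}
Let $K=\Gamma\cup\{\infty\}$ be the one-point compactification of an uncountable discrete set $\Gamma$. It is not metrizable, since $\{\infty\}$ is not a $G_\delta$, but it is a Stegall compact space. Let $\varphi:B\to K$ be minimal and let $G$ be the union of the open sets $U$ with $\varphi(U)=\{\gamma\}$ for some $\gamma\in\Gamma$. If $\varphi(B\setminus\overline G)$ contained a point $\gamma\in\Gamma$, then \eqref{eq:M} with $W=\{\gamma\}$ would give a nonempty open subset of $B\setminus\overline G$ contained in $G$. So $\varphi=\{\infty\}$ on $B\setminus\overline G$, and $\varphi$ is single-valued on the dense open set $G\cup(B\setminus\overline G)$.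
\end{example}

\begin{example}\label{ex:cube}
Write $2=\{0,1\}$. For uncountable $\Gamma$ the cube $2^\Gamma$ is not in Stegall's class. Let $D$ be the set of functions from finite subsets of $\Gamma$ to $2$, with the discrete topology, and let $B$ be the set of sequences $b=(p_n)$ in $D$ such that $p_{n+1}$ extends $p_n$. It is closed in $D^{\mathbb N}$, hence completely metrizable and Baire. Let $\varphi(b)$ be the set of $x\in2^\Gamma$ that extend every $p_n$. If $\varphi(b)\subset O$ with $O$ open, then by compactness all extensions of some $p_n$ lie in $O$, and so $\varphi(v)\subset O$ for every $v$ with the same first $n$ terms as $b$. To check \eqref{eq:M}, let $b\in U$ and $x\in\varphi(b)\cap W$. Choose $n$ such that $U$ contains all sequences starting with $p_1,\dots,p_n$, and a finite set $F$ containing the domain of $p_n$ such that $W$ contains all extensions of $x|_F$. Let $U'$ consist of the sequences starting with $p_1,\dots,p_n,x|_F$. So $\varphi$ is a minimal usco. It is nowhere single-valued, because $b$ prescribes only countably many coordinates.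
\end{example}

\section{Reductions and a model case}\label{sec:reduction}

\subsection{From signed measures to probabilities}

\begin{lemma}\label{lem:reduction}
If $P(K)$ is in Stegall's class, then so is $(C(K)^*,w^*)$.
\end{lemma}

\begin{proof}
If $K=\emptyset$, then $C(K)^*$ is a point. Let $K\ne\emptyset$, and let $M_n$ be the closed ball of radius $n$ in $C(K)^*$, which is $w^*$-closed. The map $(\mu,\nu,s,t)\mapsto s\mu-t\nu$ from $P(K)^2\times[0,n]^2$ to $(C(K)^*,w^*)$ is continuous. Its image contains $M_n$: the parts of the Jordan decomposition of a measure in $M_n$ are positive measures of norm at most $n$, hence of the form $s\mu$ and $t\nu$. By parts (a), (b) and (c) of Proposition~\ref{prop:perm}, $M_n$ is in Stegall's class, and part (d) completes the proof.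
\end{proof}

It remains to prove that $P(K)$ is in Stegall's class.

\subsection{Two atoms}\label{subsec:model}

The plan of the proof is visible in the following case. Let $K$ be a Stegall compact space, $B$ a Baire space and $\varphi:B\to P(K)$ a minimal usco whose values consist of measures of the form $q(x_0,x_1)=\frac12(\delta_{x_0}+\delta_{x_1})$. To sample from such a measure we toss a coin, so the sample space is $S=\{0,1\}$ with the uniform measure.

\emph{Sampling.} Lift $\varphi$ through $q:K^2\to q(K^2)$ to a minimal usco $\Phi:B\to K^2$. The lift decides which atom belongs to which outcome of the toss.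

\emph{The space of experiments.} Let $\widetilde B=B\times S$ with $S$ discrete. It is a union of two disjoint open copies of $B$, hence Baire. A dense open set $W\subset\widetilde B$ has full sections generically: $\{b:(b,0)\in W\text{ and }(b,1)\in W\}$ is dense open in $B$.

\emph{The usco into $K$.} Let $\psi(b,s)$ be the projection of $\Phi(b)$ to the coordinate $s$. On each copy of $B$ this is a minimal usco by Lemma~\ref{lem:tools}(b), so $\psi:\widetilde B\to K$ satisfies \eqref{eq:M}. As $K$ is Stegall, $\psi$ is single-valued on $\bigcap_kW_k$ for some dense open sets $W_k\subset\widetilde B$.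

\emph{Integration.} For $b$ in a residual subset of $B$ both $(b,0)$ and $(b,1)$ lie in all $W_k$. Write $\psi(b,s)=\{k_s\}$. Then $\Phi(b)=\{(k_0,k_1)\}$, and $\varphi(b)$ consists of one measure, the law of $s\mapsto k_s$.

For general measures each step needs a new device. The sample space must be large enough for all measures on $K$ at once, and the sampling must depend continuously on $b$ (Section~\ref{sec:sampling}). This continuity holds only in measure, so the product topology has to be refined, and ``full sections'' becomes ``sections of measure one'' (Section~\ref{sec:baire}). Finally, the sampling at a given $b$ may see only part of the coordinates of a point, so the integration is done at points near $b$ and carried back to $b$ by minimality (Section~\ref{sec:end}).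

\subsection{Measures on a Cantor cube}\label{subsec:setup}

For the rest of the proof fix a Stegall compact space $K\ne\emptyset$, a Baire space $B\ne\emptyset$ and a minimal usco $\varphi:B\to P(K)$. To sample a point one binary digit at a time we replace $K$ by a subset of a Cantor cube. Embed $K$ in a cube $[0,1]^I$ with $I\neq\emptyset$, and use a continuous surjection $2^{\mathbb N}\to[0,1]$ in each coordinate. This gives an infinite cardinal $\kappa$, a closed set $\Sigma\subset2^\kappa$ and a continuous surjection $\pi:\Sigma\to K$. We regard $P(\Sigma)$ as the closed set of all $m\in P(2^\kappa)$ with $m(\Sigma)=1$.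

The map $\pi_*:P(\Sigma)\to P(K)$, given by $\int g\,d(\pi_*m)=\int g\circ\pi\,dm$, is continuous. It is onto: $g\mapsto g\circ\pi$ embeds $C(K)$ isometrically in $C(\Sigma)$, so by the Hahn--Banach theorem $\nu\in P(K)$ extends to a functional of norm one on $C(\Sigma)$ with value $1$ at the constant $1$, and such a functional is a probability measure. By Lemma~\ref{lem:tools}(e) we fix a minimal usco
\[
\Phi:B\to P(\Sigma)\subset P(2^\kappa)\qquad\text{with}\qquad\pi_*\circ\Phi=\varphi .
\]
Nothing is known about $\Sigma$ beyond compactness, and $\Phi$ may be nowhere single-valued; see Remark~\ref{rem:nocommon}.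

\section{Sampling continuously in the parameter}\label{sec:sampling}

\subsection{The measure algebra}

Let $\Omega=[0,1]^\kappa$ with the product $\sigma$-algebra $\mathcal F$ and the product $\lambda$ of Lebesgue measures. For $\alpha\le\kappa$ let $\mathcal F_\alpha\subset\mathcal F$ be the $\sigma$-algebra generated by the coordinates $\omega_\beta$ with $\beta<\alpha$. The \emph{measure algebra} $\mathfrak M$ is the Boolean algebra of sets in $\mathcal F$ modulo null sets, with operations $\wedge,\vee,\neg$, order $\le$ and least and greatest elements $0,1$. The measure $\lambda$ is defined on $\mathfrak M$, and $\lambda(a)>0$ for $a\ne0$. We give $\mathfrak M$ the complete metric $d(a,a')=\lambda(a\mathbin\triangle a')$. From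
\[
d(a\wedge c,a'\wedge c')\le d(a,a')+d(c,c'),\qquad d(\neg a,\neg a')=d(a,a'),\qquad|\lambda(a)-\lambda(a')|\le d(a,a')
\]
we see that the Boolean operations and $\lambda$ are continuous. A sequence $(a_n)$ in $\mathfrak M$ has a supremum $\bigvee_na_n$, the class of the union of representatives; if the sequence increases, then $d(a_n,\bigvee_ka_k)=\lambda(\bigvee_ka_k)-\lambda(a_n)\to0$. The indicator $1_a\in L^2(\lambda)$ satisfies $\|1_a-1_{a'}\|_2^2=d(a,a')$. Let $\mathfrak M_\alpha$ be the subalgebra of classes of sets in $\mathcal F_\alpha$, and let $L^2_\alpha\subset L^2(\lambda)$ be the subspace of classes of $\mathcal F_\alpha$-measurable functions; it is complete, hence closed.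

The coordinate $\omega_\alpha$ is a uniform random number independent of $\mathcal F_\alpha$, and we use it to produce an event with a prescribed conditional probability. For $h\in L^2_\alpha$ with $0\le h\le1$ let $\tau_\alpha(h)\in\mathfrak M_{\alpha+1}$ be the class of $\{\omega:\omega_\alpha<h(\omega)\}$, for an $\mathcal F_\alpha$-measurable representative of $h$. When the coordinates below $\alpha$ are fixed, the set of $\omega_\alpha$ below $h$ has length $h$, and the set of $\omega_\alpha$ between $h$ and $h'$ has length $|h-h'|$. By Fubini's theorem,
\begin{equation}\label{eq:tau}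
\lambda(a\wedge\tau_\alpha(h))=\int_ah\,d\lambda\quad(a\in\mathfrak M_\alpha),\qquad d(\tau_\alpha(h),\tau_\alpha(h'))=\|h-h'\|_1\le\|h-h'\|_2 .
\end{equation}

\subsection{Clopen sets and events}

Let $e_\alpha=\{x\in2^\kappa:x_\alpha=1\}$. A \emph{cylinder over} a finite set $F\subset\kappa$ is a set obtained by fixing the coordinates in $F$. For a clopen set $E\subset2^\kappa$ let $F(E)$ be the set of $\beta$ such that changing the coordinate $\beta$ moves some point into or out of $E$. By compactness $E$ is a finite union of cylinders, so membership in $E$ depends on finitely many coordinates. Hence $F(E)$ is finite, and it is the smallest set $F$ such that $E$ is a union of cylinders over $F$. In particular $F(E\cap E')\subset F(E)\cup F(E')$ and $F(2^\kappa\setminus E)=F(E)$. Let $\mathcal A_\alpha$ be the algebra of clopen sets $E$ with $F(E)\subset\alpha$. For clopen $E$ the function $m\mapsto m(E)$ is continuous on $P(2^\kappa)$; let $D_E\subset B$ be the residual set given by Lemma~\ref{lem:tools}(d) for $\Phi$ and this function.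

We shall construct events $X_\alpha(b)\in\mathfrak M$, read as ``the digit $\alpha$ of the sampled point is $1$''. Suppose that sets $R_\beta\subset B$ and maps $X_\beta:R_\beta\to\mathfrak M$ are given for $\beta$ in a finite set $F$. Put $R_F=\bigcap_{\beta\in F}R_\beta$, with $R_\emptyset=B$. Write $a^1=a$ and $a^0=\neg a$. For clopen $E$ with $F(E)\subset F$ and $b\in R_F$ put
\begin{equation}\label{eq:XE}
X_E(b)=\bigvee_{x\in E}\ \bigwedge_{\beta\in F}X_\beta(b)^{x_\beta},
\end{equation}
the event ``the sampled point lies in $E$''. The join has finitely many distinct terms, one for each cylinder over $F$ contained in $E$. The elements $X_C(b)$, where $C$ runs through the cylinders over $F$, are pairwise disjoint with join $1$. Hence $E\mapsto X_E(b)$ is a Boolean homomorphism on the algebra of clopen sets with $F(E)\subset F$, and $X_{e_\beta}(b)=X_\beta(b)$. Adding to $F$ a coordinate $\gamma$ replaces each term $a$ by the two terms $a\wedge X_\gamma(b)$ and $a\wedge\neg X_\gamma(b)$. So $X_E(b)$ does not depend on $F\supset F(E)$, and it is defined for all $b$ in $R_E:=R_{F(E)}$. If the maps $X_\beta$ are continuous, then $X_E$ is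 continuous on $R_E$.

\begin{proposition}\label{prop:sampling}
There are residual sets $R_\alpha\subset B$ and continuous maps $X_\alpha:R_\alpha\to\mathfrak M$ with values in $\mathfrak M_{\alpha+1}$ $(\alpha<\kappa)$ such that
\begin{equation}\label{eq:law}
\lambda(X_E(b))=m(E)\qquad\text{for all clopen $E\subset2^\kappa$, all $b\in R_E$ and all $m\in\Phi(b)$.}
\end{equation}
\end{proposition}

The first two digits show the mechanism. Let $R_0=D_{e_0}$, and for $b\in R_0$, $m\in\Phi(b)$ let $X_0(b)=\tau_0(m(e_0))$, the class of $\{\omega_0<m(e_0)\}$. Let $e_0^c=2^\kappa\setminus e_0$ and $R_1=R_0\cap D_{e_0\cap e_1}\cap D_{e_0^c\cap e_1}$. For $b\in R_1$, $m\in\Phi(b)$ let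
\[
h(b)=\frac{m(e_0\cap e_1)}{m(e_0)}\,1_{X_0(b)}+\frac{m(e_0^c\cap e_1)}{m(e_0^c)}\,1_{\neg X_0(b)},\qquad X_1(b)=\tau_1(h(b)),
\]
with $0/0=0$. In the unit square of $(\omega_0,\omega_1)$ a vertical line cuts off $X_0(b)$, and each of the two strips is cut horizontally at the height of a conditional probability. By \eqref{eq:tau}, $\lambda(X_0(b)\wedge X_1(b))=m(e_0\cap e_1)$ and $\lambda(\neg X_0(b)\wedge X_1(b))=m(e_0^c\cap e_1)$; subtracting these from $m(e_0)$ and $m(e_0^c)$ gives the areas of the other two rectangles.

For infinite $\alpha$ the function $h(b)$ should be the conditional probability of $e_\alpha$ given all earlier digits, which is a limit over finer and finer finite partitions. Two difficulties arise. The limit must be continuous in $b$, so the approximation must be uniform on open subsets of $B$. And at a given $b$ it may involve only countably many earlier digits, since only countably many of the sets $R_\beta$ can be intersected. Both are settled by measuring the quality of a partition by one real number, the squared norm of the conditional expectation, and applying \eqref{eq:M} to it.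

\begin{proof}[Proof of Proposition~\ref{prop:sampling}]
We use recursion on $\alpha$. Suppose that $R_\beta$ and $X_\beta$ are constructed for $\beta<\alpha$ and that \eqref{eq:law} holds for $E\in\mathcal A_\alpha$. This holds for $\alpha=0$, where $\mathcal A_0=\{\emptyset,2^\kappa\}$, and it passes to limit ordinals and to $\kappa$ because the sets $F(E)$ are finite. We construct $R_\alpha$ and $X_\alpha$ so that \eqref{eq:law} holds on $\mathcal A_{\alpha+1}$. Write $e=e_\alpha$. A \emph{partition} is a finite partition $\mathcal P$ of $2^\kappa$ into nonempty members of $\mathcal A_\alpha$, and $R_{\mathcal P}=\bigcap_{E\in\mathcal P}R_E$. We keep the convention $0/0=0$.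

\emph{Step 1: the quality of a partition.} For $m\in P(2^\kappa)$ let
\[
f^m_{\mathcal P}=\sum_{E\in\mathcal P}\frac{m(E\cap e)}{m(E)}\,1_E,\qquad Q_{\mathcal P}(m)=\|f^m_{\mathcal P}\|^2_{L^2(m)}=\sum_{E\in\mathcal P}\frac{m(E\cap e)^2}{m(E)},\qquad Q(m)=\sup_{\mathcal P}Q_{\mathcal P}(m).
\]
The function $f^m_{\mathcal P}$ is the orthogonal projection of $1_e$ in $L^2(m)$ onto the span of the $1_E$, $E\in\mathcal P$. Hence $Q\le1$, and if $\mathcal P'$ refines $\mathcal P$, then by Pythagoras' theorem $\|f^m_{\mathcal P'}-f^m_{\mathcal P}\|^2_{L^2(m)}=Q_{\mathcal P'}(m)-Q_{\mathcal P}(m)$. Each $Q_{\mathcal P}$ is continuous on $P(2^\kappa)$, because $(s,t)\mapsto t^2/s$ is continuous on $\{0\le t\le s\}$; at the origin use $t^2/s\le s$.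

Let $\varepsilon>0$. We claim that every nonempty open $U\subset B$ contains a nonempty open $V$ for which some partition $\mathcal P$ satisfies $Q-Q_{\mathcal P}<\varepsilon$ on $\Phi(V)$. Let $\sigma$ be the supremum of $Q$ on $\Phi(U)$, and choose $m_0\in\Phi(U)$ and $\mathcal P$ with $Q_{\mathcal P}(m_0)>\sigma-\varepsilon$. By \eqref{eq:M} there is a nonempty open $V\subset U$ with $Q_{\mathcal P}>\sigma-\varepsilon$ on $\Phi(V)$, and $Q\le\sigma$ there.

\emph{Step 2: the set $R_\alpha$.} By Lemma~\ref{lem:glue}(a) choose for each $n\in\mathbb N$ a disjoint family $\mathcal V_n$ of nonempty open sets with dense union and partitions $\mathcal P_{n,V}$, $V\in\mathcal V_n$, with $Q-Q_{\mathcal P_{n,V}}<4^{-n}$ on $\Phi(V)$. Put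
\[
R_\alpha=\bigcap_n\ \bigcup_{V\in\mathcal V_n}\Big(V\cap\bigcap_{E\in\mathcal P_{n,V}}(R_E\cap D_{E\cap e})\Big).
\]
This set is residual by Lemma~\ref{lem:glue}(b). For $b\in R_\alpha$ let $\mathcal P_n(b)=\mathcal P_{n,V}$, where $V$ is the member of $\mathcal V_n$ that contains $b$.

\emph{Step 3: transfer to $\Omega$.} For a partition $\mathcal P$, a point $b\in R_{\mathcal P}$ and $m\in\Phi(b)$ put
\[
h^{b,m}_{\mathcal P}=\sum_{E\in\mathcal P}\frac{m(E\cap e)}{m(E)}\,1_{X_E(b)} .
\]
It lies in $L^2_\alpha$, since $X_\beta(b)\in\mathfrak M_{\beta+1}\subset\mathfrak M_\alpha$ for $\beta<\alpha$, and it takes values in $[0,1]$, since the $X_E(b)$ are disjoint. Let $\mathcal P'$ refine $\mathcal P$ and let $b\in R_{\mathcal P}\cap R_{\mathcal P'}$. On $X_{E'}(b)$, $E'\in\mathcal P'$, the function $h^{b,m}_{\mathcal P'}-h^{b,m}_{\mathcal P}$ takes the constant value that $f^m_{\mathcal P'}-f^m_{\mathcal P}$ takes on $E'$, and $\lambda(X_{E'}(b))=m(E')$ by the inductive hypothesis. Therefore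
\begin{equation}\label{eq:pyth}
\|h^{b,m}_{\mathcal P'}-h^{b,m}_{\mathcal P}\|_2^2=Q_{\mathcal P'}(m)-Q_{\mathcal P}(m)\le Q(m)-Q_{\mathcal P}(m).
\end{equation}

For $b\in R_\alpha$ let $h_n(b)=h^{b,m}_{\mathcal P_n(b)}$ with $m\in\Phi(b)$. For $E\in\mathcal P_n(b)$ the number $m(E)=\lambda(X_E(b))$ does not depend on $m$, and neither does $m(E\cap e)$, because $b\in D_{E\cap e}$. So $h_n(b)$ is well defined.

The map $h_n:R_\alpha\to L^2_\alpha$ is continuous. It suffices to work on $R_\alpha\cap V$ for $V\in\mathcal V_n$, since these sets are open in $R_\alpha$ and cover it. There the partition is fixed, and $m(E)$, $m(E\cap e)$ and $1_{X_E(b)}$ depend continuously on $b$. So the term of $E$ is continuous at each point where $m(E)>0$. At a point where $m(E)=0$ the term vanishes, and at nearby points its squared norm is $m(E\cap e)^2/m(E)\le m(E)$, which tends to $0$.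

\emph{Step 4: the limit.} Let $b\in R_\alpha$, $m\in\Phi(b)$ and $n,k\in\mathbb N$. Let $\mathcal P'$ consist of the nonempty sets $E\cap E'$ with $E\in\mathcal P_n(b)$, $E'\in\mathcal P_k(b)$. Then $b\in R_{\mathcal P'}$, because $F(E\cap E')\subset F(E)\cup F(E')$. By \eqref{eq:pyth}, $h^{b,m}_{\mathcal P'}$ is within $2^{-n}$ of $h_n(b)$ and within $2^{-k}$ of $h_k(b)$, so $\|h_n(b)-h_k(b)\|_2\le2^{-n}+2^{-k}$. Thus $(h_n)$ converges uniformly to a continuous map $h:R_\alpha\to L^2_\alpha$ with $0\le h(b)\le1$. Put $X_\alpha(b)=\tau_\alpha(h(b))\in\mathfrak M_{\alpha+1}$. By \eqref{eq:tau}, $X_\alpha$ is continuous.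

\emph{Step 5: the law.} First let $E\in\mathcal A_\alpha$, $b\in R_E\cap R_\alpha$ and $m\in\Phi(b)$. The coordinates in $F(E)$ need not occur in any partition $\mathcal P_n(b)$, but they carry almost no further information about $e$. Indeed, let $\mathcal P'$ consist of the nonempty sets $E'\cap E$ and $E'\setminus E$ with $E'\in\mathcal P_n(b)$. Then $b\in R_{\mathcal P'}$, and $\|h^{b,m}_{\mathcal P'}-h_n(b)\|_2\le2^{-n}$ by \eqref{eq:pyth}. The element $X_E(b)$ is the join of the $X_{E''}(b)$ with $E''\in\mathcal P'$, $E''\subset E$, so
\[
\int_{X_E(b)}h^{b,m}_{\mathcal P'}\,d\lambda=\sum_{E''\subset E}\frac{m(E''\cap e)}{m(E'')}\,m(E'')=m(E\cap e).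
\]
By the Cauchy--Schwarz inequality, $\big|\int_{X_E(b)}h_n(b)\,d\lambda-m(E\cap e)\big|\le2^{-n}$. Let $n\to\infty$ and use \eqref{eq:tau} with $a=X_E(b)\in\mathfrak M_\alpha$:
\begin{equation}\label{eq:newdigit}
\lambda(X_E(b)\wedge X_\alpha(b))=m(E\cap e).
\end{equation}
Now let $E\in\mathcal A_{\alpha+1}$ with $\alpha\in F(E)$, and let $b\in R_E$, $m\in\Phi(b)$. For $i\in\{0,1\}$ let $E_i$ be the set of $x$ that lie in $E$ after the coordinate $\alpha$ is replaced by $i$. Then $F(E_i)\subset F(E)\setminus\{\alpha\}$, so $E_i\in\mathcal A_\alpha$ and $b\in R_{E_i}\cap R_\alpha$. From $E=(E_1\cap e)\cup(E_0\setminus e)$, the inductive hypothesis and \eqref{eq:newdigit} we get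
\[
\lambda(X_E(b))=m(E_1\cap e)+\big(m(E_0)-m(E_0\cap e)\big)=m(E).\qedhere
\]
\end{proof}

\begin{remark}\label{rem:nocommon}
The sets $R_\alpha$ may have empty intersection, even when $K$ is a point. Let $\kappa$ be uncountable, $\Sigma=2^\kappa$, and let $\Phi(b)$ be the set of Dirac measures at the points of the usco of Example~\ref{ex:cube}; it is minimal by Lemma~\ref{lem:tools}(b). For $b\in R_\alpha$, \eqref{eq:law} forces $m(e_\alpha)$ to be the same for all $m\in\Phi(b)$, so $b$ prescribes the coordinate $\alpha$. Hence each $b$ lies in only countably many $R_\alpha$.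
\end{remark}

\section{A Baire space of experiments}\label{sec:baire}

\subsection{The Stone space}

The events $X_\alpha(b)$ are defined modulo null sets, and there are uncountably many of them, so a point of $\Omega$ does not decide which of them occur. An ultrafilter does. Let $S$ be the \emph{Stone space} of $\mathfrak M$: the set of ultrafilters of $\mathfrak M$, with the compact topology that has the clopen sets $[a]=\{s\in S:a\in s\}$, $a\in\mathfrak M$, as a base. We have $[a\wedge a']=[a]\cap[a']$, $[a\vee a']=[a]\cup[a']$ and $[\neg a]=S\setminus[a]$; moreover $[a]\ne\emptyset$ if and only if $a\ne0$, so $[a]\subset[a']$ if and only if $a\le a'$.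

The indicators of the sets $[a]$ span a subalgebra of $C(S)$ that is dense by the Stone--Weierstrass theorem. Each function in it has the form $\sum_ir_i1_{[a_i]}$ with nonzero disjoint $a_i$ of join $1$. The functional that sends it to $\sum_ir_i\lambda(a_i)$ is well defined and linear (pass to common refinements), positive and of norm one. It extends by continuity, and the Riesz theorem gives a Radon probability $\bar\lambda$ on $S$ with $\bar\lambda([a])=\lambda(a)$.

In $[0,1]$ a dense open set can have small Lebesgue measure, so category says nothing about measure. In $S$ it does: \emph{a dense open set $W\subset S$ has $\bar\lambda(W)=1$}. Take a maximal disjoint family of nonzero $a\in\mathfrak M$ with $[a]\subset W$. It is countable, since its members have positive measure. Let $c$ be its join. If $c\ne1$, the nonempty open set $W\cap[\neg c]$ contains some $[a]\ne\emptyset$, against maximality. So $\bar\lambda(W)\ge\lambda(c)=1$. This is Lemma~\ref{lem:fubini} below in the case where $B$ is a point.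

\subsection{Names}

To read off the digit $\alpha$ continuously from $(b,s)$, the sets $\{(b,s):s\in[X_\alpha(b)]\}$ must be open. The product topology does not achieve this.

\begin{example}\label{ex:product}
The complete metric space $(\mathfrak M,d)$ is Baire, and the identity map $\mathfrak M\to\mathfrak M$ is continuous. The set $\{(a,s):s\in[a]\}$ has empty interior in the product $\mathfrak M\times S$. Indeed, for each $n$ the ultrafilter $s$ contains the class $c_n$ of one of the sets $\{(i-1)/n\le\omega_0<i/n\}$, $1\le i\le n$; then $d(a,a\wedge\neg c_n)\le1/n$ and $s\notin[a\wedge\neg c_n]$.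
\end{example}

We therefore declare such sets open. Let $U\subset B$ be open. A \emph{name over $U$} is a pair $(R,c)$ in which $R$ is residual in $U$ and $c:R\to\mathfrak M$ is continuous for the relative topology of $R$. Put
\[
O(R,c)=\{(b,s)\in B\times S:\ b\in R,\ s\in[c(b)]\}.
\]
If $(R,c)$ and $(R',c')$ are names over $U$ and $U'$, then $(R\cap R',c\wedge c')$ is a name over $U\cap U'$, and $O(R,c)\cap O(R',c')=O(R\cap R',c\wedge c')$. Also $O(B,1)=B\times S$. So the sets $O(R,c)$ form a base of a topology. Let $\widetilde B$ be $B\times S$ with this topology. It refines the product topology, since constant names give the sets $U\times[a]$. The sets $R_\alpha\times S=O(R_\alpha,1)$ are open in $\widetilde B$, which is how uncountably many domains can be handled at once. For open $W\subset\widetilde B$ the section $W_b=\{s:(b,s)\in W\}$ is open in $S$, because sections of basic sets are clopen.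

If $(R,c)$ is a name over $U$ and $V\subset U$ is open, the restriction of $c$ to $R\cap V$ is a name over $V$, written $(R\cap V,c)$. A basic set that contains one point is thick over a whole open set:
\begin{itemize}
\item[(P)] If $(R,c)$ is a name over $U$ and $(b_0,s_0)\in O(R,c)$, there are $t>0$ and an open $V$ with $b_0\in V\subset U$ and $\lambda(c(b))\ge t$ for all $b\in R\cap V$.
\end{itemize}
Indeed $[c(b_0)]\ne\emptyset$ gives $\lambda(c(b_0))>0$, and $\lambda\circ c$ is continuous.

\subsection{Category in $B$, measure in $S$}

\begin{lemma}\label{lem:fubini}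
If $W\subset\widetilde B$ is dense and open, then $\bar\lambda(W_b)=1$ for all $b$ in a residual subset of $B$.
\end{lemma}

As in the one-point case we exhaust $W$ by disjoint basic sets. These now live over different open subsets of $B$, and the amount of measure that can be added varies from place to place. So we replace the maximal family by a greedy recursion that adds, locally, at least half of what is possible. To repeat the final contradiction, the complement of the limit must again be a name, and this requires the limit to be continuous on a residual set.

\begin{proof}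
Call $(R,c)$ a \emph{$W$-name} if $O(R,c)\subset W$. We construct $W$-names $(Y_n,c_n)$ over $B$ for $n\ge0$, with $Y_{n+1}\subset Y_n$ and $c_n\le c_{n+1}$ on $Y_{n+1}$. Start with $Y_0=B$ and $c_0=0$.

\emph{The greedy step.} Let $(Y_n,c_n)$ be given and let $V$ be a nonempty open set. A $W$-name $(R,c)$ over $V$ is \emph{$n$-admissible} if $R\subset Y_n$ and $c\wedge c_n=0$ on $R$. The name $(Y_n\cap V,0)$ is $n$-admissible. Let $\gamma_n(V)$ be the supremum of all $t\ge0$ for which some $n$-admissible name $(R,c)$ over $V$ has $\lambda\circ c\ge t$ on $R$. As $B$ is Baire, $R\ne\emptyset$, so $\gamma_n(V)\le1$. Let $\gamma_n^*(V)$ be the supremum of $\gamma_n(V')$ over nonempty open $V'\subset V$; it does not increase when $V$ shrinks.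

Every nonempty open $U$ contains a nonempty open $V$ with an $n$-admissible name $(R^V,c^V)$ over $V$ such that $\lambda\circ c^V\ge\frac12\gamma_n^*(V)$ on $R^V$. If $\gamma_n^*(U)=0$, take $V=U$ and the zero name. Otherwise take $V\subset U$ with $\gamma_n(V)>\frac12\gamma_n^*(U)$, and a name over $V$ with $\lambda\circ c^V\ge\frac12\gamma_n^*(U)\ge\frac12\gamma_n^*(V)$. By Lemma~\ref{lem:glue}(a) choose a disjoint family $\mathcal V_n$ of such sets $V$ with dense union. Let $Y_{n+1}=\bigcup_{V\in\mathcal V_n}R^V$ and $c_{n+1}=c_n\vee c^V$ on $R^V$. The set $Y_{n+1}\subset Y_n$ is residual by Lemma~\ref{lem:glue}(b), and $c_{n+1}$ is continuous because each $R^V=Y_{n+1}\cap V$ is open in $Y_{n+1}$. It is a $W$-name since $[c_{n+1}(b)]=[c_n(b)]\cup[c^V(b)]$. By disjointness,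
\begin{equation}\label{eq:gain}
\lambda(c_{n+1}(b))\ge\lambda(c_n(b))+\tfrac12\gamma_n^*(V)\qquad(b\in Y_{n+1}\cap V,\ V\in\mathcal V_n).
\end{equation}

\emph{The limit is a name.} The set $Y=\bigcap_nY_n$ is residual, hence dense. For $b\in Y$ let $c_\infty(b)=\bigvee_nc_n(b)$ and $f(b)=\lambda(c_\infty(b))=\sup_n\lambda(c_n(b))$. For rational $r$ the set $\{f>r\}$ is open in $Y$, so its boundary in $Y$ is closed and nowhere dense in $Y$. The complement of this boundary in $Y$ has the form $Y\cap O_r$ with $O_r$ open in $B$, and $O_r$ is dense in $B$ because $Y$ is. So $R=Y\cap\bigcap_rO_r$ is residual. The function $f$ is continuous at each $b\in R$: it is lower semicontinuous on $Y$, and if $r>f(b)$ is rational, then $b$ lies neither in $\{f>r\}$ nor in its boundary, so $f\le r$ near $b$. Given $b\in R$ and $\varepsilon>0$, choose $n$ with $f(b)-\lambda(c_n(b))<\varepsilon$. For $v\in Y$ near $b$ we have $f(v)-\lambda(c_n(v))<\varepsilon$ and $d(c_n(b),c_n(v))<\varepsilon$. Since $d(c_n,c_\infty)=f-\lambda\circ c_n$, this gives $d(c_\infty(b),c_\infty(v))<3\varepsilon$. Hence $(R,c_\infty|_R)$ is a name over $B$, and so is $(R,\neg c_\infty|_R)$.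

\emph{The limit is $1$ on $R$.} Otherwise $O(R,\neg c_\infty)$ is a nonempty open set. As $W$ is dense and open, $W\cap O(R,\neg c_\infty)$ contains a nonempty basic set $O(R',c')$. By (P) we may assume, after restriction, that $(R',c')$ is a name over a nonempty open $U'$ and $\lambda\circ c'\ge t>0$ on $R'$. For $b\in R'$ the section $[c'(b)]$ is nonempty and contained in the section of $O(R,\neg c_\infty)$ at $b$. So $b\in R$ and $c'(b)\le\neg c_\infty(b)\le\neg c_n(b)$ for all $n$. Fix $b\in R'$. For each $n$ let $V_n$ be the member of $\mathcal V_n$ that contains $b\in Y_{n+1}$. Then $(R'\cap V_n,c')$ is an $n$-admissible name over the nonempty open set $U'\cap V_n$, so $\gamma_n^*(V_n)\ge t$. By \eqref{eq:gain}, $\lambda(c_{n+1}(b))\ge\lambda(c_n(b))+t/2$ for all $n$, which is impossible as $\lambda\le1$.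

For $b\in R$ we have $W_b\supset[c_n(b)]$ for all $n$, so $\bar\lambda(W_b)\ge\sup_n\lambda(c_n(b))=1$.
\end{proof}

\begin{corollary}\label{cor:baire}
The space $\widetilde B$ is Baire.
\end{corollary}

\begin{proof}
Let $W_k$ $(k\in\mathbb N)$ be dense open sets and let $O(R,c)\ne\emptyset$. By (P) there is a nonempty open $V$ such that $R\cap V$ is residual in $V$ and $\lambda\circ c>0$ on $R\cap V$. By Lemma~\ref{lem:fubini} and the Baire property of $B$ there is $b\in R\cap V$ with $\bar\lambda((W_k)_b)=1$ for all $k$. Then $[c(b)]\cap\bigcap_k(W_k)_b$ has positive measure, so $O(R,c)$ meets $\bigcap_kW_k$.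
\end{proof}

\section{Proof of the main theorem}\label{sec:end}

\subsection{The usco $\widetilde B\to K$}

Let $R_\alpha$ and $X_\alpha$ be as in Proposition~\ref{prop:sampling}. A point $(b,s)\in\widetilde B$ prescribes the digits in $A_b=\{\alpha<\kappa:b\in R_\alpha\}$ and leaves the others free. Accordingly put
\[
\Psi(b,s)=\{x\in\Sigma:\ \text{for all $\alpha\in A_b$, $x_\alpha=1$ if and only if $s\in[X_\alpha(b)]$}\}.
\]
For finite $F\subset A_b$ let $C(b,s,F)$ be the cylinder over $F$ with the digits prescribed by $(b,s)$. By \eqref{eq:XE}, $s\in[X_{C(b,s,F)}(b)]$.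

\begin{lemma}\label{lem:Psi}
The map $\Psi:\widetilde B\to\Sigma$ is an usco, and
\begin{equation}\label{eq:Psi}
E\text{ clopen},\quad b\in R_E,\quad s\in[X_E(b)]\quad\Longrightarrow\quad\Psi(b,s)\subset E\cap\Sigma .
\end{equation}
\end{lemma}

\begin{proof}
For \eqref{eq:Psi}, let $C=C(b,s,F(E))$. As $E$ is a union of cylinders over $F(E)$, either $C\subset E$ or $C\cap E=\emptyset$. The second case would give $X_C(b)\wedge X_E(b)=0$, whereas $s$ lies in $[X_C(b)]\cap[X_E(b)]$. So $\Psi(b,s)\subset C\cap\Sigma\subset E\cap\Sigma$.

Fix $(b,s)$ and $m\in\Phi(b)$. For finite $F\subset A_b$ and $C=C(b,s,F)$ we have $X_C(b)\ne0$, so $m(C)=\lambda(X_C(b))>0$ by \eqref{eq:law}; as $m(\Sigma)=1$, the set $C\cap\Sigma$ is nonempty. The closed sets $C(b,s,F)\cap\Sigma$ decrease as $F$ grows, and their intersection is $\Psi(b,s)$. Hence $\Psi(b,s)$ is nonempty and compact. If $\Psi(b,s)\subset O$ with $O$ open in $\Sigma$, compactness gives $F$ with $C\cap\Sigma\subset O$ for $C=C(b,s,F)$. Then $O(R_C,X_C)$ is an open neighborhood of $(b,s)$, and $\Psi$ maps it into $C\cap\Sigma\subset O$ by \eqref{eq:Psi}.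
\end{proof}

Thus $\pi\circ\Psi:\widetilde B\to K$ is an usco, and by Lemma~\ref{lem:tools}(a) it contains a minimal usco $\psi:\widetilde B\to K$. Here, and only here, we use that $K$ is Stegall. Since $\widetilde B$ is Baire, there are dense open sets $W_k\subset\widetilde B$ $(k\in\mathbb N)$ such that $\psi$ is single-valued on $\bigcap_kW_k$. By Lemma~\ref{lem:fubini} there is a residual set $R_*\subset B$ such that for $b\in R_*$ the set $N_b=\bigcap_k(W_k)_b$ has $\bar\lambda(N_b)=1$.

\subsection{Integration}

\begin{proposition}\label{prop:single}
The set $\varphi(b)$ is a singleton for every $b\in R_*$.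
\end{proposition}

To compute $\int g\,d\nu$ for $\nu\in\varphi(b)$ up to $\varepsilon$ we need a finite set $F$ of digits that depends on $g$ and $\varepsilon$, and $b$ need not lie in $R_F$. But points $v\in R_F$ are dense near $b$. Names are continuous, so they carry the information on $\psi$ from $b$ to these $v$; there \eqref{eq:law} applies; and Lemma~\ref{lem:tools}(c) carries the resulting estimate back to $b$.

\begin{proof}
Fix $b\in R_*$, $g\in C(K)$ with $\|g\|\le1$, and $\varepsilon\in(0,1)$. For $s\in N_b$ write $\psi(b,s)=\{k_s\}$.

\emph{Step 1: finitely many names.} For $s\in N_b$, upper semicontinuity of $\psi$ gives a name $(R^s,c^s)$ over an open set $U^s$ such that $(b,s)\in O(R^s,c^s)$ and $|g-g(k_s)|<\varepsilon$ on $\psi(O(R^s,c^s))$. The open sets $[c^s(b)]$, $s\in N_b$, cover $N_b$, so their union has measure $1$ and contains a compact set of measure greater than $1-\varepsilon$. Hence there are $s_1,\dots,s_p\in N_b$, $p\ge1$, with $\bar\lambda(\bigcup_i[c^{s_i}(b)])>1-\varepsilon$. The set $R'=\bigcap_iR^{s_i}$ contains $b$ and is residual in $U=\bigcap_iU^{s_i}$. On $R'$ let $a_i=c^{s_i}\wedge\neg\bigvee_{j<i}c^{s_j}$.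 These maps are continuous, their values at each point are pairwise disjoint, and $\sum_i\lambda(a_i(b))>1-\varepsilon$. Write $g_i=g(k_{s_i})$ and put
\[
\theta=\sum_ig_i\,\lambda(a_i(b)).
\]
Choose an open $V$ with $b\in V\subset U$ and $|\lambda(a_i(v))-\lambda(a_i(b))|<\varepsilon/p$ for all $i$ and all $v\in V\cap R'$. For such $v$,
\begin{equation}\label{eq:near}
\sum_i\lambda(a_i(v))>1-2\varepsilon,\qquad\Big|\sum_ig_i\,\lambda(a_i(v))-\theta\Big|\le\varepsilon .
\end{equation}

\emph{Step 2: finitely many digits.} Cover $\Sigma$ by finitely many cylinders on whose traces on $\Sigma$ the function $g\circ\pi$ has oscillation at most $\varepsilon$, make them disjoint and add the complement of their union. This gives a finite clopen partition $\{E_j\}$ of $2^\kappa$ such that $g\circ\pi$ has oscillation at most $\varepsilon$ on each $E_j\cap\Sigma$. Let $F=\bigcup_jF(E_j)$. Let $t_j$ be a value of $g\circ\pi$ on $E_j\cap\Sigma$ if this set is nonempty, and $t_j=0$ otherwise; so $|t_j|\le1$.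

\emph{Step 3: the estimate at nearby points.} Let $v\in V\cap R'\cap R_F$ and $\nu\in\varphi(v)$, say $\nu=\pi_*m$ with $m\in\Phi(v)$. Write $x_j=X_{E_j}(v)$; these elements are disjoint with join $1$. By \eqref{eq:law}, $\lambda(x_j)=m(E_j)=m(E_j\cap\Sigma)$, so
\begin{equation}\label{eq:riemann}
\Big|\int g\,d\nu-\sum_jt_j\lambda(x_j)\Big|\le\sum_j\int_{E_j\cap\Sigma}|g\circ\pi-t_j|\,dm\le\varepsilon .
\end{equation}
Suppose that $x_j\wedge a_i(v)\ne0$. Take $s'\in[x_j\wedge a_i(v)]$ and $k\in\psi(v,s')$. Since $a_i(v)\le c^{s_i}(v)$, we have $(v,s')\in O(R^{s_i},c^{s_i})$, so $|g(k)-g_i|<\varepsilon$. By \eqref{eq:Psi}, $k\in\pi(\Psi(v,s'))\subset\pi(E_j\cap\Sigma)$, so $|g(k)-t_j|\le\varepsilon$. Hence $|t_j-g_i|\le2\varepsilon$. With $a_0=\neg\bigvee_{i\ge1}a_i(v)$, which has measure less than $2\varepsilon$ by \eqref{eq:near}, we have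
\[
\sum_jt_j\lambda(x_j)-\sum_{i\ge1}g_i\lambda(a_i(v))=\sum_{i\ge1}\sum_j(t_j-g_i)\,\lambda(x_j\wedge a_i(v))+\sum_jt_j\lambda(x_j\wedge a_0),
\]
and each of the two terms on the right has absolute value at most $2\varepsilon$. Together with \eqref{eq:near} and \eqref{eq:riemann} this gives $|\int g\,d\nu-\theta|\le6\varepsilon$.

\emph{Step 4: back to $b$.} The set $V\cap R'\cap R_F$ is residual in $V$, hence dense in $V$, and $\{\nu\in P(K):|\int g\,d\nu-\theta|\le6\varepsilon\}$ is closed. By Lemma~\ref{lem:tools}(c), applied to the minimal usco $\varphi$, this closed set contains $\varphi(V)$ and in particular $\varphi(b)$. So any two measures in $\varphi(b)$ differ by at most $12\varepsilon$ on $g$. As $g$ and $\varepsilon$ are arbitrary, $\varphi(b)$ is a singleton.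
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $K$ or $B$ is empty, there is nothing to prove for $P(K)$. Otherwise, by Proposition~\ref{prop:single}, the minimal usco $\varphi:B\to P(K)$ is single-valued on the residual set $R_*$. So $P(K)$ is in Stegall's class, and by Lemma~\ref{lem:reduction} so is $(C(K)^*,w^*)$.
\end{proof}

\begin{remark}\label{rem:law}
As in Section~\ref{subsec:model}, the measure $\nu$ in $\varphi(b)$ is the law of the sampled point. By Step~1, $|g(k_{s'})-g(k_s)|<\varepsilon$ for $s'\in N_b\cap[c^s(b)]$, so $s\mapsto g(k_s)$ is continuous on $N_b$. It is within $\varepsilon$ of $g_i$ on $N_b\cap[a_i(b)]$, and these sets cover $N_b$ up to measure $\varepsilon$. Hence $\theta$ is within $2\varepsilon$ of $\int_{N_b}g(k_s)\,d\bar\lambda(s)$, and $\int g\,d\nu=\int_{N_b}g(k_s)\,d\bar\lambda(s)$.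
\end{remark}

\begin{remark}\label{rem:hausdorff}
If $B$ is Hausdorff, then so is $\widetilde B$, since its topology refines the product topology. The only Baire spaces to which Definition~\ref{def:stegall} is applied in the proofs are $\widetilde B$ and open subsets of $B$. So Theorem~\ref{thm:main} also holds if only Hausdorff Baire spaces are admitted in the definition.
\end{remark}

\section{Convex hulls and dual Banach spaces}\label{sec:consequences}

\begin{theorem}\label{thm:equiv}
For a compact space $K$ the following are equivalent: \emph{(i)} $K$ is in Stegall's class; \emph{(ii)} $P(K)$ is in Stegall's class; \emph{(iii)} $(C(K)^*,w^*)$ is in Stegall's class.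
\end{theorem}

\begin{proof}
Theorem~\ref{thm:main} gives (i)$\Rightarrow$(ii), and Lemma~\ref{lem:reduction} gives (ii)$\Rightarrow$(iii). The map $x\mapsto\delta_x$ is continuous and injective on the compact space $K$, hence an embedding into $(C(K)^*,w^*)$. So (iii)$\Rightarrow$(i) follows from Proposition~\ref{prop:perm}(b).
\end{proof}

\begin{theorem}\label{thm:hull}
Let $L$ be a compact subset of a Hausdorff locally convex space whose closed convex hull $C$ is compact. Then $L$ is in Stegall's class if and only if $C$ is.
\end{theorem}

\begin{proof}
If $C$ is in Stegall's class, so is its subspace $L$. Conversely, let $L\ne\emptyset$ be in Stegall's class, and let $Z$ be the ambient space. The dual $Z^*$ separates points, so the weak topology on $C$ is Hausdorff; being coarser than the compact topology of $C$, it coincides with it.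

Each $\mu\in P(L)$ has a unique barycenter $r(\mu)\in C$, defined by $f(r(\mu))=\int_Lf\,d\mu$ for all $f\in Z^*$. For existence, let $f_1,\dots,f_n\in Z^*$ and $\mathbf f=(f_1,\dots,f_n)$. The set $\mathbf f(C)\subset\mathbb R^n$ is compact, convex and contains $\mathbf f(L)$; being an intersection of closed half-spaces, it contains $\int_L\mathbf f\,d\mu$. So the closed sets $\{z\in C:f(z)=\int_Lf\,d\mu\}$, $f\in Z^*$, have the finite intersection property. The map $r:P(L)\to C$ is affine, and it is continuous because each $f\circ r$ is. Its image is compact, convex and contains $L$, so it is $C$. Apply Theorem~\ref{thm:main} and Proposition~\ref{prop:perm}(c).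
\end{proof}

For a Banach space $X$ let $B_{X^*}$ be the closed unit ball of $X^*$.

\begin{theorem}\label{thm:banach}
For a Banach space $X$ the following are equivalent:
\begin{itemize}
\item[(1)] $(X^*,w^*)$ is in Stegall's class;
\item[(2)] $(B_{X^*},w^*)$ is in Stegall's class;
\item[(3)] there is a nonempty $w^*$-compact set $L\subset X^*$ in Stegall's class such that $\bigcup_nnH$ is norm dense in $X^*$, where $H$ is the $w^*$-closed absolutely convex hull of $L$.
\end{itemize}
\end{theorem}

\begin{proof}
Proposition~\ref{prop:perm}(b) gives (1)$\Rightarrow$(2), and $L=B_{X^*}$ gives (2)$\Rightarrow$(3). Assume (3).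

We first show that $H$ is a Stegall compact space. By the uniform boundedness principle $L$ is norm bounded. For $\mu\in B_{C(L)^*}$ define $J\mu\in X^*$ by $(J\mu)(x)=\int_Lx^*(x)\,d\mu(x^*)$, so that $|(J\mu)(x)|\le\sup_{x^*\in L}|x^*(x)|$. The map $J$ is $w^*$-to-$w^*$ continuous. Its image is $w^*$-compact, absolutely convex and contains $L$, so it contains $H$. If $J\mu\notin H$, the Hahn--Banach separation theorem in $(X^*,w^*)$ gives $x\in X$ with $(J\mu)(x)>\sup_{x^*\in H}x^*(x)=\sup_{x^*\in H}|x^*(x)|$, which contradicts the bound above. So $H$ is the image of $B_{C(L)^*}$. By Theorem~\ref{thm:main} and parts (b) and (c) of Proposition~\ref{prop:perm}, $H$ is a Stegall compact space, and so is each $nH$.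

Let $B$ be Baire, let $\varphi:B\to(X^*,w^*)$ be a minimal usco and fix $k\in\mathbb N$. The sets $C_n=nH+\frac1kB_{X^*}$, $n\in\mathbb N$, are $w^*$-compact, and they cover $X^*$ because $\bigcup_nnH$ is norm dense. Lemma~\ref{lem:tools}(f) gives open sets $G_n$ with dense union and $\varphi(G_n)\subset C_n$. We do not yet know that the summand $\frac1kB_{X^*}$ is Stegall, but it is small. By Lemma~\ref{lem:tools}(e) lift $\varphi|_{G_n}$ through the addition map $nH\times\frac1kB_{X^*}\to C_n$. The first coordinate of the lift is a minimal usco into $nH$, hence single-valued on a residual subset of $G_n$. At such a point $b$ we have $\varphi(b)\subset x^*+\frac1kB_{X^*}$ for some $x^*$, so $\varphi(b)$ has norm diameter at most $2/k$. By Lemma~\ref{lem:glue}(c) this bound holds on a residual subset of $B$. Intersecting over $k$, we find that $\varphi$ is single-valued on a residual set.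
\end{proof}

\begin{corollary}\label{cor:subspace}
If $K$ is a Stegall compact space and $Y$ is a closed subspace of $C(K)$, then $(Y^*,w^*)$ is in Stegall's class.
\end{corollary}

\begin{proof}
Let $K\ne\emptyset$ and $L=\{\delta_x|_Y:x\in K\}$. It is a continuous image of $K$, hence a Stegall compact space. Its hull $H$ is contained in $B_{Y^*}$. If some $y^*\in B_{Y^*}$ were not in $H$, separation would give $y\in Y$ with $y^*(y)>\sup_{x\in K}|y(x)|=\|y\|$, which is impossible. So $H=B_{Y^*}$, and condition (3) of Theorem~\ref{thm:banach} holds.
\end{proof}

\begin{thebibliography}{9}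

\bibitem{WA}
\emph{A Weak Asplund Space Whose Dual Is Not In Stegall's Class},
\texttt{http://www.ams.org/proc/}\allowbreak\texttt{2002-130-07/}\allowbreak\texttt{S0002-9939-02-06625-X/}\allowbreak\texttt{S0002-9939-02-06625-X.pdf}.

\end{thebibliography}
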